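\title{The typical number of embeddings of a random connected planar graph}

\begin{abstract}
Let $G_{n,m}$ be a uniformly random connected simple planar graph on $n$ labeled vertices with $m$ edges, and let $\mathcal E_{n,m}$ be the number of its embeddings in the sphere. For $\mu\in(1,3)$ and $m/n\to\mu$ we prove that $\frac1n\log\mathcal E_{n,m}$ converges to a constant $a_\mu$, with exponentially small deviation probabilities and in every $L^p$, and that $0<a_\mu<\log b_\mu$, where $b_\mu$ is the exponential growth rate of the mean of $\mathcal E_{n,m}$. The constant $a_\mu$ is continuous in $\mu$, and the speed $n$ of the deviation bound is optimal. The proof follows the decomposition of a connected graph into 2-connected and then 3-connected components. Each level is a Galton--Watson tree with independent labels, on which sums are controlled by exponential martingales; the degree statistics of large 3-connected maps are obtained by deconvolution from general planar maps.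
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Embeddings}

Graphs in this paper are finite and simple, whereas maps may have loops and multiple edges. A \emph{planar map} is a connected multigraph drawn without crossings on the oriented sphere, considered up to orientation-preserving homeomorphism. Each edge consists of two \emph{darts} (half-edges), one at each end. A \emph{corner} is the sector between a dart and the next dart counterclockwise around the same vertex; the degree of a vertex or a face is the number of its corners. A \emph{rooted map} is a map with a distinguished dart; it has no nontrivial automorphism. The map with one vertex and no edge, the \emph{vertex map}, counts as rooted. We write $\mathsf v$, $\mathsf e$, $\mathsf f$ for the numbers of vertices, edges and faces, so that $\mathsf v-\mathsf e+\mathsf f=2$. A simple planar graph satisfies $\mathsf e\le 3\mathsf v$.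

Let $G$ be a connected planar graph on the vertex set $\{1,\dots,n\}$. An \emph{embedding} of $G$ is a planar map with labeled vertices whose underlying labeled graph is $G$. Two such maps are the same if an orientation-preserving homeomorphism of the sphere carries one to the other and preserves the labels; in particular a map and its mirror image are distinct unless they coincide as labeled maps. Let $\mathcal E(G)\ge1$ be the number of embeddings. Since $G$ is simple, a dart is determined by the labels of the ends of its edge, so a label-preserving homeomorphism fixes every dart. An embedding is therefore the same thing as a \emph{planar rotation system}: a choice of a cyclic order of the darts at each vertex such that the faces traced out by these orders satisfy Euler's formula $\mathsf v-\mathsf e+\mathsf f=2$. In particular $\mathcal E(K_1)=\mathcal E(K_2)=1$.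

The number $\mathcal E(G)$ measures how flexible $G$ is. A cycle has one rotation system. Every rotation system of a tree is planar, so a tree with degrees $d_v$ has $\prod_v(d_v-1)!$ embeddings; the star on $n$ vertices has $(n-2)!$. At the other extreme lies Whitney's theorem.
\begin{itemize}
\item[(F1)] (Whitney.) A labeled 3-connected planar graph with at least $4$ vertices has exactly two planar rotation systems.
\end{itemize}

\subsection{The problem and the result}

Connected planar graphs with $n\ge3$ vertices and $m$ edges exist exactly when $n-1\le m\le 3n-6$. For such $n,m$ let $G_{n,m}$ be uniformly distributed among the connected planar graphs on $\{1,\dots,n\}$ with $m$ edges, and put $\mathcal E_{n,m}=\mathcal E(G_{n,m})$. The mean of $\mathcal E_{n,m}$ is the number of labeled simple planar maps with $n$ vertices and $m$ edges divided by the number of graphs. For fixed $\mu\in(1,3)$ its asymptotic behavior is quoted in \cite{problem} in the form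
\[
\mathbb E\,\mathcal E_{n,m}\sim c_\mu\,b_\mu^{\,n}\qquad(n\to\infty,\ m/n\to\mu),
\]
with explicit constants $c_\mu$, $b_\mu$. We do not need their values; we use only the consequence
\begin{equation}\label{eq:mean}
\tfrac1n\log\mathbb E\,\mathcal E_{n,\lfloor\mu n\rfloor}\to\log b_\mu .
\end{equation}
The mean of an exponentially large quantity may be carried by rare events, so \eqref{eq:mean} says little about a typical graph. The conjecture posed in \cite{problem} is that \emph{there is a constant $a_\mu\le\log b_\mu$ such that $\frac1n\log\mathcal E_{n,\lfloor\mu n\rfloor}\to a_\mu$ in probability.} The inequality is automatic once the limit exists: for $\varepsilon>0$ and large $n$ we then have $\mathbb E\,\mathcal E_{n,\lfloor\mu n\rfloor}\ge\frac12e^{(a_\mu-\varepsilon)n}$, and \eqref{eq:mean} gives $a_\mu-\varepsilon\le\log b_\mu$. The content of the conjecture is the concentration.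

\begin{theorem}\label{thm:main}
Let $\mu\in(1,3)$. There is a constant $a_\mu$ such that for all integers $m_n$ with $n-1\le m_n\le 3n-6$ and $m_n/n\to\mu$, and every $\varepsilon>0$, there are $c>0$ and $n_0$ with
\begin{equation}\label{eq:main}
\mathbb P\Big(\Big|\tfrac1n\log\mathcal E_{n,m_n}-a_\mu\Big|>\varepsilon\Big)\le e^{-cn}\qquad(n\ge n_0).
\end{equation}
In particular, taking $m_n=\lfloor\mu n\rfloor$, the conjecture holds. Moreover:
\begin{itemize}
\item[(1)] $0<a_\mu<\log b_\mu$;
\item[(2)] $\frac1n\log\mathcal E_{n,m_n}\to a_\mu$ in $L^p$ for all $p<\infty$;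
\item[(3)] $\mu\mapsto a_\mu$ is continuous on $(1,3)$;
\item[(4)] the speed $n$ is optimal: there are $\varepsilon_0,C>0$ such that, for large $n$,
\[
\mathbb P\big(\log\mathcal E_{n,\lfloor\mu n\rfloor}\ge(a_\mu+\varepsilon_0)n\big)\ge e^{-Cn},\qquad
\mathbb P\big(\log\mathcal E_{n,\lfloor\mu n\rfloor}\le(a_\mu-\varepsilon_0)n\big)\ge e^{-Cn}.
\]
\end{itemize}
\end{theorem}

\begin{remark}
The underlying graph of a uniform labeled simple planar map with $n$ vertices and $m=\lfloor\mu n\rfloor$ edges equals $G$ with probability proportional to $\mathcal E(G)$. It therefore lies in the set $\{\mathcal E\le e^{(a_\mu+\varepsilon)n}\}$ with probability at most $e^{(a_\mu+\varepsilon)n}/\mathbb E\,\mathcal E_{n,m}$, which is exponentially small for small $\varepsilon$ by item~(1), while $G_{n,m}$ lies outside this set with exponentially small probability. The graph of a random map and the random graph thus live on essentially disjoint sets.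
\end{remark}

\begin{remark}
At the upper end of the range the strict inequalities of item~(1) fail: for $n\ge4$ a planar graph with $3n-6$ edges is 3-connected, so $\mathcal E_{n,3n-6}=2$ by (F1). The lower end, $m=n-1$, is treated in Section~\ref{sec:trees}.
\end{remark}

Besides (F1), the proof uses nine published results, (F2)--(F10), each stated where it is first needed, and textbook tools of probability and analysis.

\section{Trees: the method in the simplest case}\label{sec:trees}

One expects concentration because $\log\mathcal E(G)$ is a sum of many terms, each depending on a small part of $G$. For trees this can be turned into a proof in a few lines, and the general proof has the same shape.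

A sequence $c_1,c_2,\dots$ of nonnegative integers generates a plane tree: we visit the nodes in depth-first preorder and give the $i$-th node $c_i$ children. The tree is complete after
\begin{equation}\label{eq:nu}
\nu=\min\Big\{n\ge1:\ \sum_{i\le n}(c_i-1)=-1\Big\}
\end{equation}
steps; it has $\nu$ nodes, and $\sum_{i\le n}c_i=n-1$ on $\{\nu=n\}$. If the $c_i$ are i.i.d., this is a Galton--Watson tree.

Let the $c_i$ be Poisson with mean $1$ and, on $\{\nu=n\}$, label the nodes by $1,\dots,n$ uniformly at random. A given rooted labeled tree arises from $\prod_ic_i!$ pairs (plane tree, labeling), one for each way of ordering the children, and each pair has probability $\frac1{n!}\prod_i\frac{e^{-1}}{c_i!}$. So every rooted labeled tree on $n$ vertices has probability $e^{-n}/n!$. Two things follow. Given $\nu=n$, the tree without its root is distributed as $G_{n,n-1}$. And by Cayley's and Stirling's formulas, $\mathbb P(\nu=n)=n^{n-1}e^{-n}/n!=e^{-o(n)}$.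

A non-root node with $c_i$ children has degree $c_i+1$, and the root has degree $c_1$. Hence on $\{\nu=n\}$, $n\ge2$,
\[
\log\mathcal E=\sum_{i\le n}\log c_i!-\log c_1,\qquad 0\le\log c_1\le\log n .
\]
The variables $\log c_i!$ are i.i.d.\ and $\mathbb E\,(c_1!)^\theta=e^{-1}\sum_k(k!)^{\theta-1}<\infty$ for $\theta<1$. With $a=\mathbb E\log c_1!$, Chernoff's bound gives $\mathbb P(|\sum_{i\le n}\log c_i!-an|>\varepsilon n)\le e^{-cn}$. Dividing by $\mathbb P(\nu=n)=e^{-o(n)}$ we obtain \eqref{eq:main} for trees, with $a=e^{-1}\sum_{k\ge2}\frac{\log k!}{k!}\approx0.305$. For the mean, label the vertices of the $\frac1n\binom{2n-2}{n-1}$ rooted plane trees with $n-1$ edges in all $n!$ ways; each embedded labeled tree appears $2(n-1)$ times, once for each root dart. So $\mathbb E\,\mathcal E_{n,n-1}=\frac{n!}{2(n-1)\,n^{n-1}}\binom{2n-2}{n-1}=(4/e)^{n+o(n)}$, and $\log(4/e)\approx0.386$ is strictly larger than $a$.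

The argument has three steps: realize the uniform model by conditioning a Galton--Watson tree; prove an \emph{exponential} bound under the unconditioned law, where everything is independent; divide by the probability of the conditioning event, which is only $e^{-o(n)}$. For planar graphs the nodes of the tree carry blocks, and four difficulties appear.
\begin{itemize}
\item[(a)] \emph{Heavy labels.} A node can carry a block with a positive fraction of all vertices, and about the number $c$ of children we shall know only that $\mathbb Ec\le1$. Chernoff's bound is not available. Section~\ref{sec:calculus} replaces the exponential moment of a functional $g$ of the label by a weaker property: $g$ is close to a multiple of $c$, outside events of exponentially small probability in $c$. This property passes from labels to trees.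
\item[(b)] \emph{Vertex factors.} The number of ways to arrange the blocks around a vertex depends on its degrees in these blocks (Section~\ref{sec:formula}). So one needs the degree statistics of a large block, and then those of a large 3-connected component.
\item[(c)] \emph{3-connected components.} They are the end of the decomposition and have no tree structure of the same kind. General planar maps have one, and a general map can be built from a 3-connected map by independent substitutions; we read this construction backwards.
\item[(d)] \emph{The number of edges.} It has to be fixed at a cost of only $e^{-o(n)}$. This follows from supermultiplicativity and concavity, and it is where $1<\mu<3$ is used.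
\end{itemize}
We argue from the top down. Section~\ref{sec:boltzmann} deduces \eqref{eq:main} from a statement on a random connected graph of random size (Proposition~\ref{prop:conn}). Section~\ref{sec:conn} reduces it to a statement on blocks (Proposition~\ref{prop:blocks}), and Section~\ref{sec:blocks} reduces that to a statement on 3-connected maps (Proposition~\ref{prop:three}), which is proved in Sections~\ref{sec:gf}--\ref{sec:deconv}. Items (1)--(4) are proved in Section~\ref{sec:items}.

\section{Linear relations up to exponentially rare events}\label{sec:calculus}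

\subsection{The relation $\simeq$}

We work on a finite measure space. A measurable function $Z$ is \emph{light} if $\int e^{\theta|Z|}<\infty$ for some $\theta>0$. Constants are light, anything bounded in absolute value by a light function is light, and multiples and sums of light functions are light, the latter by the Cauchy--Schwarz inequality. In an inequality, ``$+\,\mathrm{light}$'' means ``plus some nonnegative light function''.

\begin{definition}
Let $f$ be real-valued, $s\ge0$, and $a\in\mathbb R$. We write $f\simeq a\,s$, and call $a$ the \emph{slope}, if $|f-as|\le\varepsilon s+\mathrm{light}$ for every $\varepsilon>0$.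
\end{definition}

Equivalently, for every $\varepsilon>0$ there is $\theta>0$ with $\int e^{\theta(|f-as|-\varepsilon s)}<\infty$; this follows from $e^{\theta Z^+}\le1+e^{\theta Z}$, and the same inequality shows that any smaller $\theta>0$ works too. The relation says that on $\{s\approx n\}$ the event $|f-as|>2\varepsilon n$ has exponentially small mass. It says nothing about the mass of $\{s\approx n\}$ itself, and this is why it survives conditioning on events of probability $e^{-o(n)}$.

\begin{lemma}\label{lem:rules}
Let $s,t\ge0$.
\begin{itemize}
\item[(L1)] If $f\simeq as$ and $g\simeq bs$, then $xf+yg\simeq(xa+yb)s$ for real $x,y$.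
\item[(L2)] If $f\simeq as$ and $s\simeq bt$, then $f\simeq ab\,t$.
\item[(L3)] If $f\ge0$, $f\simeq as$ and $a>0$, then $s\simeq a^{-1}f$.
\item[(L4)] If for each $\delta>0$ there are $f_\delta\simeq a_\delta s$ with $|f-f_\delta|\le\delta s+\mathrm{light}$, then $f\simeq as$ for some $a$.
\item[(L5)] The relation $f\simeq as$ is preserved when the measure is replaced by one that is at most a constant times it; in particular under restriction to a subset, and under conditioning on an event of positive probability.
\item[(L6)] If $s$ is light and $|f|\le Cs+\mathrm{light}$, then $f\simeq as$ for every $a$.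
\end{itemize}
\end{lemma}

\begin{proof}
(L1) is the triangle inequality, (L5) is clear from the integral form, and in (L6) the function $f-as$ is light. (L2): $|f-abt|\le|f-as|+|a||s-bt|\le\varepsilon s+|a|\varepsilon t+\mathrm{light}$, and $s\le(|b|+1)t+\mathrm{light}$. (L3): for $\varepsilon<a/2$, the bound $as\le f+\varepsilon s+\mathrm{light}$ gives $s\le\frac2af+\mathrm{light}$, so $|s-f/a|\le\frac\varepsilon as+\mathrm{light}\le\frac{2\varepsilon}{a^2}f+\mathrm{light}$. (L4): we have $|f-a_\delta s|\le2\delta s+\mathrm{light}$, hence $|a_\delta-a_{\delta'}|\,s\le2(\delta+\delta')s+\mathrm{light}$. If $s$ is light, then $f$ is light and any $a$ will do. If not, then $|a_\delta-a_{\delta'}|\le2(\delta+\delta')$, so $a=\lim_{\delta\to0}a_\delta$ exists, $|a-a_\delta|\le2\delta$, and $|f-as|\le4\delta s+\mathrm{light}$.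
\end{proof}

By (L6) the slope is arbitrary when $s$ is light; otherwise it is unique. We shall never need to decide which case occurs. The labels of our trees are lists of a Poisson number of items.

\begin{lemma}[compound sums]\label{lem:compound}
Let $\lambda$ consist of finitely many independent families, each made of a Poisson number of i.i.d.\ items. Let $f(\lambda)=\sum_jf_j$ and $c(\lambda)=\sum_jc_j$ be sums over all items, $c_j\ge0$. If $f_j\simeq a\,c_j$ under the item law of each family, with the same slope $a$ for all families, then $f(\lambda)\simeq a\,c(\lambda)$.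
\end{lemma}

\begin{proof}
We have $|f-ac|-\varepsilon c\le\sum_jZ_j$ with $Z_j=|f_j-ac_j|-\varepsilon c_j$. For a family with Poisson parameter $\Lambda$, $\mathbb E\prod_je^{\theta Z_j}=\exp(\Lambda(\mathbb Ee^{\theta Z_1}-1))$. Choose $\theta$ so small that this is finite for every family, and multiply.
\end{proof}

\subsection{Sums over Galton--Watson trees}

\begin{lemma}\label{lem:mart}
Let $(\mathcal F_i)_{i\ge0}$ be a filtration, $\nu$ an almost surely finite positive integer random variable, and $(Y_i)$, $(c_i)$ adapted sequences with $c_i\ge0$ and $\sum_{i\le n}c_i\le n$ on $\{\nu=n\}$. Suppose that for each $\varepsilon>0$ there is $\theta>0$ with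
\begin{equation}\label{eq:martcond}
\mathbb E\big[e^{\theta(\pm Y_i-\varepsilon c_i-\varepsilon)}\,\big|\,\mathcal F_{i-1}\big]\le1
\end{equation}
for all $i$ and both signs. Then $\sum_{i\le\nu}Y_i\simeq0\cdot\nu$.
\end{lemma}

\begin{proof}
Taking conditional expectations successively, $\mathbb E\exp(\pm\theta\sum_{i\le n}Y_i-\theta\varepsilon\sum_{i\le n}c_i-\theta\varepsilon n)\le1$. On $\{\nu=n\}$ the subtracted terms are at most $2\theta\varepsilon n$, so $\mathbb E[e^{\theta(|\sum_{i\le n}Y_i|-3\varepsilon n)};\nu=n]\le2e^{-\theta\varepsilon n}$. Sum over $n$.
\end{proof}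

The term $-\varepsilon c_i$ in \eqref{eq:martcond} is the point of the lemma: it lets $Y_i$ be as large as $\varepsilon c_i$ on heavy labels, and it costs only $\varepsilon n$ in total. On an event in $\mathcal F_{i-1}$ where $Y_i=0$, condition \eqref{eq:martcond} holds trivially. In general it is checked as follows.

\begin{lemma}\label{lem:drift}
If $W$ is integrable, $\mathbb EW<0$, and $W^+$ is light, then $\mathbb Ee^{\theta W}\le1$ for all small $\theta>0$.
\end{lemma}

\begin{proof}
By convexity $(e^{\theta W}-1)/\theta$ decreases to $W$ as $\theta\downarrow0$, and for small $\theta$ it lies between the integrable functions $W$ and $e^{\theta W^+}/\theta$. By monotone convergence $(\mathbb Ee^{\theta W}-1)/\theta\to\mathbb EW<0$.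
\end{proof}

A \emph{labeled Galton--Watson tree} is given by i.i.d.\ labels $\lambda_1,\lambda_2,\dots$ in a countable set and a function $c(\lambda)\in\{0,1,\dots\}$; the tree is generated by $c_i=c(\lambda_i)$ as in Section~\ref{sec:trees}, the $i$-th node carries $\lambda_i$, and $\mathcal F_i=\sigma(\lambda_1,\dots,\lambda_i)$. Note that $\{i\le\nu\}\in\mathcal F_{i-1}$. Functions of $\lambda_i$ alone are defined for all $i$; other quantities attached to the $i$-th node are set to $0$ for $i>\nu$. We recall the extinction criteria.
\begin{itemize}
\item[(F2)] (Harris; Athreya and Ney, Ch.~V.) If a Galton--Watson tree is almost surely finite, which forces $\mathbb P(c=0)>0$, then $\mathbb Ec\le1$. A two-type Galton--Watson process whose mean matrix is finite with positive entries, and in which some node has at least two children with positive probability, dies out almost surely if and only if the Perron root of the mean matrix is at most $1$.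
\end{itemize}

\begin{lemma}\label{lem:gw}
Consider an almost surely finite labeled Galton--Watson tree. If $g(\lambda)\simeq a\,c(\lambda)$ under the law of a label, then $g$ is integrable and
\[
\sum_{i\le\nu}g(\lambda_i)\simeq\bar a\,\nu,\qquad\bar a=\mathbb Eg+a(1-\mathbb Ec).
\]
\end{lemma}

\begin{proof}
By (F2), $\mathbb Ec\le1$, so $|g-ac|\le\varepsilon c+\mathrm{light}$ is integrable, and so is $g$. Put $Y_i=g(\lambda_i)-ac_i-\mathbb E[g-ac]$ and $W=\pm Y_1-\varepsilon c_1-\varepsilon$. Then $\mathbb EW<0$, and $W^+\le(|g-ac|-\varepsilon c)^++\mathrm{const}$ is light. Lemma~\ref{lem:drift} gives \eqref{eq:martcond}, since $\lambda_i$ is independent of $\mathcal F_{i-1}$, and Lemma~\ref{lem:mart} gives $\sum_{i\le\nu}Y_i\simeq0\cdot\nu$. Finally $\sum_{i\le\nu}g(\lambda_i)=\sum_{i\le\nu}Y_i+a(\nu-1)+\nu\,\mathbb E[g-ac]$.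
\end{proof}

The two terms of $\bar a$ have a clear meaning. In a tree with $n$ nodes the numbers of children add up to $n-1$, while $n$ typical labels provide only $n\,\mathbb Ec$ children. Typical labels contribute $n\,\mathbb Eg$ to the sum; the missing $n(1-\mathbb Ec)$ children come from atypical labels, and the hypothesis $g\simeq ac$ says that these contribute $a$ per child.

\section{The number of embeddings in terms of blocks}\label{sec:formula}

A \emph{block} of a connected graph $G$ is a maximal subgraph that is 2-connected or a single edge $K_2$. Every edge lies in exactly one block, two blocks share at most one vertex, a block minus a vertex is connected, and any two edges of a 2-connected graph lie on a common cycle. A partition of a cyclically ordered set is \emph{non-crossing} if no two parts contain elements $a_1,a_2$ and $b_1,b_2$ in the cyclic order $a_1,b_1,a_2,b_2$.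
\begin{itemize}
\item[(F3)] (Kreweras.) The number of non-crossing partitions of $\{1,\dots,d\}$ with $m_i$ parts of size $i$ and $k$ parts in total is $d!/((d-k+1)!\prod_im_i!)$.
\end{itemize}

\begin{lemma}\label{lem:formula}
Let $G$ be a connected planar graph with at least two vertices. For a vertex $v$ let $d_v$ be its degree, $k_v$ the number of blocks containing it, and $d_B(v)$ its degree in the block $B$. Then
\begin{equation}\label{eq:formula}
\mathcal E(G)=\prod_B\mathcal E(B)\prod_vw_v,\qquad w_v=\frac{(d_v-1)!}{(d_v-k_v+1)!}\prod_{B\ni v}d_B(v).
\end{equation}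
\end{lemma}

For example, $w_v=1$ if $v$ lies in one block, and $w_v=(d_v-1)!$ if all edges at $v$ are bridges. For two triangles sharing $v$ we get $w_v=4$: of the six cyclic orders of the four darts, two alternate between the triangles.

\begin{proof}
We show that a rotation system of $G$ is planar if and only if it induces a planar rotation system on each block and, at each vertex, the partition of the darts into blocks is non-crossing.

Let the rotation system be planar. Erasing all edges outside a block gives a drawing of the block, so the induced systems are planar. Suppose that darts $a_1,b_1,a_2,b_2$ at $v$ alternate between blocks $A$ and $B$. A cycle of $A$ through $a_1$ and $a_2$ separates the far ends of the edges of $b_1$ and $b_2$. But both lie in $B-v$, which is connected and disjoint from the cycle, a contradiction.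

Conversely, we use induction on the number of blocks. If there is more than one, some vertex $v$ lies in at least two blocks, and a non-crossing partition with at least two parts has a part that is an interval: the darts of some block $A$ are contiguous at $v$. Let $G_1$ be induced by $v$ and the component of $G-v$ containing $A-v$, and let $G_2$ be obtained from $G$ by deleting that component. Both have fewer blocks and inherit the two properties, so both are planar. The rotation at $v$ is obtained by inserting the darts of $G_1$, opened at one corner, into one corner of $G_2$; this merges one face of $G_1$ with one face of $G_2$ and leaves all other faces unchanged. So $\mathsf v$ and $\mathsf f$ are each one less than the sum for $G_1$ and $G_2$, $\mathsf e$ is additive, and $\mathsf v-\mathsf e+\mathsf f=2+2-2=2$.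

It remains to fix planar rotation systems of the blocks and to count, at a vertex with $d$ darts in $k$ blocks of degrees $d_1,\dots,d_k$, the non-crossing cyclic orders that induce the given cyclic orders on the blocks. Count placements of the darts on the positions $1,\dots,d$. By (F3) there are $d!/(d-k+1)!$ non-crossing partitions with parts assigned to the blocks, the factor $\prod m_i!$ being canceled by the assignment. The darts of the $j$-th block can be put on their part in $d_j$ ways that respect the cyclic order. Each cyclic order corresponds to $d$ placements.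
\end{proof}

\section{A connected graph of random size, and the proof of \eqref{eq:main}}\label{sec:boltzmann}

\subsection{The tree of blocks}

Fix $y>0$. Let $c_{n,m}$ and $b_{k,m}$ be the numbers of connected and of 2-connected planar graphs with the indicated numbers of labeled vertices and of edges, where $K_1$ counts as connected and $K_2$ as 2-connected, and put $\mathcal C(x)=\sum c_{n,m}y^mx^n/n!$ and $\mathcal B(x)=\sum b_{k,m}y^mx^k/k!$. A connected graph rooted at a vertex consists of the root, the set of blocks containing it, and a rooted connected graph hanging from each non-root vertex of these blocks. In terms of formal series, $\mathcal C'=\exp(\mathcal B'(F))$ with $F=x\,\mathcal C'$. To obtain a law whose size has no exponential moment we evaluate at the radius of convergence, and we must know that the series converge there.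
\begin{itemize}
\item[(F4)] (Tutte.) The number of rooted planar maps with $m$ edges is at most $12^m$.
\end{itemize}
Every connected planar graph on $\{1,\dots,n\}$ with $m$ edges is obtained by labeling the vertices of a rooted map, so
\begin{equation}\label{eq:crude}
c_{n,m}\le n!\,12^m .
\end{equation}

\begin{lemma}\label{lem:rho}
The radius of convergence $\rho$ of $\mathcal C$ satisfies $0<\rho<\infty$, and
\[
r:=F(\rho)<\infty,\qquad\Lambda:=\mathcal B'(r)=\log(r/\rho)<\infty .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:crude} and $m\le3n$, $\rho>0$. The series $\mathcal B'(F(x))$ has nonnegative coefficients, bounded by those of its exponential $\mathcal C'$, so $\mathcal B'(F(x))=\log\mathcal C'(x)<\infty$ for $0<x<\rho$. There are $(k-1)!/2$ labeled cycles of length $k$, so $\mathcal B'(x)\ge\sum_{k\ge3}\frac12x^{k-1}y^k$, which diverges for $x\ge1/y$. Hence $x\le F(x)<1/y$ for $0<x<\rho$. So $\rho\le1/y$, and monotone convergence as $x\uparrow\rho$ gives the rest.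
\end{proof}

A \emph{rooted block} is a 2-connected planar graph or $K_2$, with $k$ vertices, of which one is the unlabeled root and the others are labeled $1,\dots,k-1$. Let $\mathfrak b$ be the measure giving mass $r^{k-1}y^m/(k-1)!$ to each rooted block $B$ with $k$ vertices and $m$ edges, and put $c(B)=k-1$. Labeling the root by $k$ shows that the total mass is $\sum b_{k,m}r^{k-1}y^m/(k-1)!=\Lambda$.

Consider the labeled Galton--Watson tree in which a label $\lambda$ is a list of $\ell\sim\mathrm{Poisson}(\Lambda)$ i.i.d.\ rooted blocks of law $\mathfrak b/\Lambda$, and $c(\lambda)=\sum_{B\in\lambda}c(B)$. Identify the roots of the blocks in $\lambda_i$ with the $i$-th node, and their non-root vertices, in order, with its children. A finite tree builds a rooted connected planar graph $G$ whose vertices $v_1,\dots,v_\nu$ are the nodes in preorder. Label them by $1,\dots,\nu$ uniformly at random. A given rooted labeled graph with $n$ vertices and $m$ edges arises from $\prod_i\ell_i!\prod_B(k_B-1)!$ pairs (tree, labeling): we order the blocks at each node and number the non-root vertices of each block. A list of $\ell$ given blocks has probability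 $e^{-\Lambda}\frac1{\ell!}\prod_B\mathfrak b(B)$. Since $e^{-\Lambda}=\rho/r$ and $\sum_B(k_B-1)=n-1$, the rooted labeled graph has probability
\begin{equation}\label{eq:boltz}
\frac1{n!}\Big(\frac\rho r\Big)^n\prod_Br^{k_B-1}y^{m_B}=\frac{\rho^ny^m}{n!\,r}.
\end{equation}
These numbers add up to $F(\rho)/r=1$, so the tree is almost surely finite. We write $\mathbb P_y$ for this law. By \eqref{eq:boltz}, given $\nu=n$ and $\mathsf e(G)=m$, the graph $G$ without its root is distributed as $G_{n,m}$.

\begin{proposition}\label{prop:conn}
For every $y>0$ there is a constant $a(y)$ such that $\log\mathcal E(G)\simeq a(y)\,\nu$ under $\mathbb P_y$.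
\end{proposition}

The proof occupies Sections~\ref{sec:conn}--\ref{sec:deconv}.

\subsection{Fixing the number of edges}

We need a value of $y$ for which $\{\nu=n,\ \mathsf e(G)=m_n\}$ is not exponentially unlikely. By \eqref{eq:boltz} this is a statement on the exponential growth of $c_{n,m}$, for which a Fekete-type argument suffices. Joining two graphs by an edge adds one to the number of edges, so we shift the index: put
\[
A(n,m')=\frac{c_{n,m'-1}}{2\,n!}.
\]
Then $A(n,m')>0$ exactly when $(n,m')\in\{(1,1),(2,2)\}$ or $n\ge3$ and $n\le m'\le3n-5$.

\begin{lemma}\label{lem:super}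
$A(P_1+P_2)\ge A(P_1)A(P_2)$ for all pairs $P_i=(n_i,m_i')$.
\end{lemma}

\begin{proof}
Let $n=n_1+n_2$ and $m_i=m_i'-1$. Split $\{1,\dots,n\}$ into a first set of size $n_1$ and a second of size $n_2$, take connected planar graphs with $m_1$ and $m_2$ edges on them, and join them by one of $n_1n_2$ edges. The result is connected and planar, and it arises at most $2(n-1)$ times, since it has at most $n-1$ bridges, each with two sides. As $n_1n_2\ge n-1$, we get $c_{n,m_1+m_2+1}\ge\frac12\binom n{n_1}c_{n_1,m_1}c_{n_2,m_2}$. Divide by $2\,n!$ and note that $m_1+m_2+1=m_1'+m_2'-1$.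
\end{proof}

For $t\in[1,3)$ let $\psi(t)$ be the supremum of $\sum_P\omega_P\frac1{n_P}\log A(P)$ over all finitely supported probability vectors $(\omega_P)$ on pairs $P=(n_P,m_P')$ with $A(P)>0$ such that $\sum_P\omega_P\frac{m_P'}{n_P}=t$; we call $t$ the \emph{abscissa} and the first sum the \emph{value} of the combination. The ratios $m'_P/n_P$ lie in $[1,3)$, include $1$ and accumulate at $3$, so the supremum is over a nonempty set; it is at most $3\log12$ by \eqref{eq:crude}. Thus $\psi$ is finite. It is concave, because combinations can be mixed, hence continuous on $(1,3)$. By definition $A(n,m')\le e^{n\psi(m'/n)}$ whenever $A(n,m')>0$. In the interior of the interval this bound is sharp.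

\begin{lemma}\label{lem:psi}
For compact $I\subset(1,3)$, $\frac1n\log(c_{n,m}/n!)\ge\psi(m/n)-o(1)$ uniformly for $m/n\in I$.
\end{lemma}

\begin{proof}
Let $\delta>0$. Take $1<t_0<\dots<t_N<3$ with $I\subset[t_0,t_N]$ such that $\psi$ oscillates by at most $\delta$ on each $[t_i,t_{i+1}]$. For each $i$ choose a combination with abscissa $t_i$ and value at least $\psi(t_i)-\delta$, and let $\mathcal P$ be the finite set of pairs that occur. For $t\in[t_i,t_{i+1}]$, mixing the $i$-th and $(i+1)$-st combinations gives weights $(\omega_P)_{P\in\mathcal P}$ with abscissa $t$ and value at least $\psi(t)-2\delta$. Take $t=m/n\in I$.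

We write $(n,m+1)$ as a sum of copies of pairs in $\mathcal P$ and a bounded remainder, and we reserve $T$ vertices to make the remainder feasible. Let $\Sigma_1=\sum_{\mathcal P}n_P$ and $\Sigma_2=\sum_{\mathcal P}m'_P$, and let $T$ be an integer with $T(t_0-1)\ge\Sigma_1$ and $T(3-t_N)\ge\Sigma_2+6$; then $T\ge3$. For $n\ge T$ put $k_P=\lfloor\omega_P(n-T)/n_P\rfloor$ and $(n_*,m'_*)=(n,m+1)-\sum_Pk_PP$. Without the integer parts, $\sum k_PP$ would equal $(n-T,\,m-Tt)$. Hence $T\le n_*\le T+\Sigma_1$ and $Tt+1\le m'_*\le Tt+1+\Sigma_2$, and so
\[
n_*\le T+\Sigma_1\le Tt_0<m'_*\le Tt_N+1+\Sigma_2\le3T-5\le3n_*-5 .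
\]
Thus $A(n_*,m'_*)>0$, and the remainder takes finitely many values. Since $k_P=\omega_Pn/n_P+O(1)$, Lemma~\ref{lem:super} gives
\[
\log A(n,m+1)\ge\sum_Pk_P\log A(P)-O(1)\ge n\big(\psi(m/n)-2\delta\big)-O(1),
\]
with $O(1)$ depending only on $\delta$ and $I$. Finally $c_{n,m}/n!=2A(n,m+1)$.
\end{proof}

\begin{proposition}\label{prop:y}
For $\mu\in(1,3)$ there is $y>0$ such that $\mathbb P_y(\nu=n,\ \mathsf e(G)=m_n)\ge e^{-o(n)}$ whenever $m_n/n\to\mu$.
\end{proposition}

\begin{proof}
Since $\mu$ is an interior point of the domain of the concave function $\psi$, there is a supporting line of finite slope: choose $y>0$ with $\psi(t)+t\log y\le\psi(\mu)+\mu\log y=:L$ for all $t\in[1,3)$. Then $A(n,m')y^{m'}\le e^{nL}$ for all $n,m'$, so $\sum_mc_{n,m}y^m/n!\le\frac{6n}ye^{nL}$ and $\rho\ge e^{-L}$. By \eqref{eq:boltz}, Lemma~\ref{lem:psi} and the continuity of $\psi$ at $\mu$,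
\[
\mathbb P_y(\nu=n,\ \mathsf e(G)=m_n)=\frac nr\,\frac{c_{n,m_n}}{n!}\,\rho^ny^{m_n}\ge e^{n\psi(\mu)-nL+m_n\log y-o(n)}=e^{-o(n)}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of \eqref{eq:main}, given Proposition~\ref{prop:conn}]
Take $y$ from Proposition~\ref{prop:y} and put $a_\mu=a(y)$. For every $\varepsilon>0$ there are $\theta>0$ and $C$ with $\mathbb E_y[e^{\theta(|\log\mathcal E(G)-a_\mu n|-\varepsilon n)};\nu=n]\le C$ for all $n$. Restrict to $\{\nu=n,\ \mathsf e(G)=m_n\}$ and divide by its probability:
\begin{equation}\label{eq:expmoment}
\mathbb E\,e^{\theta|\log\mathcal E_{n,m_n}-a_\mu n|}\le e^{\theta\varepsilon n+o(n)} .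
\end{equation}
Markov's inequality gives $\mathbb P(|\frac1n\log\mathcal E_{n,m_n}-a_\mu|>2\varepsilon)\le e^{-\theta\varepsilon n+o(n)}$. This is \eqref{eq:main}; being a limit in probability, $a_\mu$ does not depend on the choice of $y$. The inequality $a_\mu\le\log b_\mu$ was derived in Section~\ref{sec:intro}, so the conjecture follows.
\end{proof}

\section{From blocks to connected graphs}\label{sec:conn}

In \eqref{eq:formula}, the factors $\mathcal E(B)$ are functions of single labels. The factor $w_{v_i}$ depends on $\lambda_i$ and on the degree $\delta_i$ of $v_i$ in the block through which it hangs from its parent, which belongs to an earlier label. Replacing $\log w_{v_i}$ by its conditional mean given the past leaves a sum of functions of the $\delta_i$, that is, a degree statistic of the blocks. So we need two facts.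

\begin{proposition}\label{prop:blocks}
Under $\mathfrak b$:
\begin{itemize}
\item[(i)] $\log\mathcal E(B)\simeq a\,c(B)$ for some constant $a$;
\item[(ii)] if $\phi:\{1,2,\dots\}\to\mathbb R$ and $\phi(d)\to0$, then $\sum_{u\ne\mathrm{root}}\phi(d_B(u))\simeq a_\phi\,c(B)$ for some constant $a_\phi$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:conn}, given Proposition~\ref{prop:blocks}]
By Lemma~\ref{lem:formula}, with $w_{v_1}:=1$ if $\nu=1$,
\[
\log\mathcal E(G)=\sum_{i\le\nu}g_1(\lambda_i)+\sum_{i\le\nu}\log w_{v_i},\qquad g_1(\lambda)=\sum_{B\in\lambda}\log\mathcal E(B).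
\]
Proposition~\ref{prop:blocks}(i) and Lemmas~\ref{lem:compound} and~\ref{lem:gw} give $\sum_{i\le\nu}g_1(\lambda_i)\simeq\bar a_1\nu$ for some $\bar a_1$.

\emph{Bounds on the vertex factors.} For $2\le i\le\nu$ the degree $\delta_i\ge1$ is $\mathcal F_{i-1}$-measurable, since the parent precedes $v_i$. Put $\delta_i=0$ for $i=1$ and $i>\nu$. For a label $\lambda$ with $\ell$ blocks of root degrees $d_1,\dots,d_\ell$ let $\Sigma=\sum_jd_j$; since blocks are simple graphs, $\Sigma\le c(\lambda)$. A vertex $v_i$, $2\le i\le\nu$, lies in $\ell+1$ blocks and has degree $d=\delta+\Sigma\le\delta(1+\Sigma)$, so $\log w_{v_i}=g(\delta_i,\lambda_i)$, where $g=0$ if $\ell=0$ and for $\ell\ge1$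
\[
0\le g(\delta,\lambda)=\log\frac{(d-1)!}{(d-\ell)!}+\log\delta+\sum_j\log d_j\le(\ell-1)\log d+\log\delta+\ell\log(1+\Sigma)\le\ell\log\delta+2\ell\log(1+\Sigma).
\]
To separate $\delta$ from $\lambda$, apply the inequality $\ell u\le\ell\log\ell+e^u$ with $u=\log\sqrt\delta$ and with $u=\log\sqrt{1+\Sigma}$:
\begin{equation}\label{eq:gbound}
0\le g(\delta,\lambda)\le2\sqrt\delta+\Psi(\lambda),\qquad\Psi=6\,\ell\log\ell+4\sqrt{1+\Sigma}\qquad(0\log0=0).
\end{equation}
Here $\ell\log\ell$ is light, because $\sum_k\frac{\Lambda^k}{k!}k^{\theta k}<\infty$ for $\theta<1$, and $4\sqrt{1+\Sigma}\le\varepsilon c+\mathrm{const}$ for each $\varepsilon$. So $\Psi\simeq0\cdot c$, and $\mathbb E\Psi<\infty$ because $\mathbb Ec\le1$. The root has degree $\Sigma$ and lies in $\ell$ blocks; its factorial quotient is at most $(1+\Sigma)^\ell$, so $0\le\log w_{v_1}\le2\ell\log(1+\Sigma)\le\Psi(\lambda_1)\le\varepsilon\nu+\mathrm{light}$, where we used $c_1\le\nu$. Let $\hat g(\delta)=\mathbb E\,g(\delta,\lambda)<\infty$. The bound \eqref{eq:gbound} is not uniform in $\delta$, so we fix a threshold $L$ and treat large and small $\delta_i$ separately.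

\emph{Large degrees.} On $\{\nu=n\}$ we have $\sum_i\delta_i\le2\mathsf e(G)\le6n$, hence $\sum_{\delta_i>L}2\sqrt{\delta_i}\le12n/\sqrt L$ and $\#\{i:\delta_i>L\}\le6n/L$. Given $\varepsilon>0$, choose $\theta>0$ and $C\ge1$ with $\mathbb Ee^{\theta(\Psi-\varepsilon c)}\le C$. Since $\mathbf 1[\delta_i>L]$ is $\mathcal F_{i-1}$-measurable and $\lambda_i$ is independent of $\mathcal F_{i-1}$,
\[
\mathbb E\exp\sum_{i\le n}\mathbf 1[\delta_i>L]\big(\theta\Psi(\lambda_i)-\theta\varepsilon c_i-\log C\big)\le1 .
\]
On $\{\nu=n\}$ the subtracted terms add up to at most $\theta\varepsilon n+6n\log C/L\le2\theta\varepsilon n$ if $L$ is large in terms of $\varepsilon$. Therefore $\mathbb E[\exp\theta(\sum_{\delta_i>L}\Psi(\lambda_i)-3\varepsilon n);\nu=n]\le e^{-\theta\varepsilon n}$, which is summable. We conclude that for every $\varepsilon'>0$ there is $L$ with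
\begin{equation}\label{eq:large}
0\le\log w_{v_1}+\sum_{\delta_i>L}g(\delta_i,\lambda_i)\le\varepsilon'\nu+\mathrm{light}.
\end{equation}

\emph{Small degrees.} Let $Y_i=\mathbf 1[1\le\delta_i\le L]\,(g(\delta_i,\lambda_i)-\hat g(\delta_i))$. For each $\delta\in\{1,\dots,L\}$ the variable $W=\pm(g(\delta,\lambda)-\hat g(\delta))-\varepsilon c-\varepsilon$ is integrable, $\mathbb EW<0$, and $W^+\le\mathrm{const}+(\Psi-\varepsilon c)^+$ is light. Lemma~\ref{lem:drift} gives one $\theta$ for these finitely many variables, so Lemma~\ref{lem:mart} gives $\sum_{i\le\nu}Y_i\simeq0\cdot\nu$. Each $v_i$ with $2\le i\le\nu$ is a non-root vertex of exactly one block of exactly one label, so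
\[
\sum_{2\le i\le\nu}\hat g(\delta_i)\mathbf 1[\delta_i\le L]=\sum_{i\le\nu}h_L(\lambda_i),\qquad h_L(\lambda)=\sum_{B\in\lambda}\ \sum_{u\ne\mathrm{root}}\hat g(d_B(u))\,\mathbf 1[d_B(u)\le L].
\]
Proposition~\ref{prop:blocks}(ii) and Lemmas~\ref{lem:compound} and~\ref{lem:gw} show that this is $\simeq\bar a_L\nu$ for some $\bar a_L$.

Thus $\log\mathcal E(G)$ differs by at most $\varepsilon'\nu+\mathrm{light}$ from a quantity that is $\simeq(\bar a_1+\bar a_L)\nu$, and (L4) completes the proof.
\end{proof}

\section{From 3-connected maps to blocks}\label{sec:blocks}

\subsection{Networks}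

A 2-connected graph decomposes along pairs of vertices, so the recursive object has two distinguished vertices. We keep $y$ and $r$. A \emph{network} is a graph with at least one edge, two unlabeled \emph{poles} $0$ and $\infty$, and $k_{\rm int}$ \emph{internal} vertices labeled $1,\dots,k_{\rm int}$, such that adding the edge $0\infty$, if absent, gives a 2-connected planar graph or $K_2$. Its mass is $r^{k_{\rm int}}y^{\mathsf e}/k_{\rm int}!$.

Networks with $k\ge3$ vertices that contain the edge $0\infty$ are 2-connected graphs. Labeling their poles $k-1$ and $k$, we get the labeled 2-connected planar graphs containing the edge $\{k-1,k\}$; in each isomorphism class with $m$ edges these form a fraction $2m/(k(k-1))$ of all labeled graphs. Comparing masses, for every isomorphism-invariant $f\ge0$,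
\begin{equation}\label{eq:transfer}
\sum_{B:\,k\ge3}\mathfrak b(B)f(B)=\sum_{N\ni0\infty,\ k\ge3}\frac{kr}{2m}\,\mathrm{mass}(N)f(N),\qquad\frac r6\le\frac{kr}{2m}\le\frac r2,
\end{equation}
because $k\le m\le3k$. With $f=1$, these networks have mass at most $6\Lambda/r$. Deleting the edge $0\infty$ maps them bijectively onto the networks without that edge and divides the mass by $y$, and the only network without internal vertices is the edge. So the total mass $D$ of networks is finite.
\begin{itemize}
\item[(F5)] (The graph version of the decomposition of Trakhtenbrot, Tutte and Walsh.) A network is, in exactly one way, a nonempty set of \emph{items} sharing only the poles. An item is the edge $0\infty$ (at most once); or an \emph{S-item}, a chain of $j\ge2$ networks, none of which is a single S-item, the pole $\infty$ of each being identified with the pole $0$ of the next; or an \emph{H-item}, a 3-connected planar graph on at least $4$ vertices (the \emph{core}) with an ordered root edge $(0,\infty)$, in which the root edge is deleted and every other edge is replaced by a network. All such compositions are networks.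
\end{itemize}
A network that is not a single S-item is called \emph{non-series}; every network is a chain of $j\ge1$ non-series networks. Let
\[
\tau(x,w)=\sum_Kx^{\mathsf v(K)-2}w^{\mathsf e(K)-1},
\]
where $K$ runs over the \emph{rooted 3-connected maps}, that is, rooted planar maps whose underlying graph is simple, 3-connected, with at least $4$ vertices. A rooted map has $(\mathsf v-2)!$ labelings of the vertices off the root edge, and by (F1) each core with labeled internal vertices comes from exactly two labeled rooted maps. Let $D_S$, $D_H$, $D_0$ be the masses of S-items, H-items and non-series networks. Then (F5) gives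
\[
D=(1+y)e^{D_S+D_H}-1,\quad D_0=D-D_S,\quad D_S=\sum_{j\ge2}r^{j-1}D_0^j,\quad D=\sum_{j\ge1}r^{j-1}D_0^j,\quad D_H=\tfrac12\tau(r,D).
\]
All these numbers are finite and positive, so $rD_0<1$ and $\tau(r,D)<\infty$. For a graph or map $X$ and $\chi\in(0,1)$ put $\Gamma_\chi(X)=\sum_u\chi^{\deg u}$, the sum running over all vertices. The input on cores is the following statement, which we apply with $w=D$.

\begin{proposition}\label{prop:three}
Let $r,w>0$ with $\tau(r,w)<\infty$. Under the measure $r^{\mathsf v(K)}w^{\mathsf e(K)}$ on rooted 3-connected maps, $\mathsf e\simeq b_3\mathsf v$ for some $b_3>0$, and for each $\chi\in(0,1)$, $\Gamma_\chi\simeq a_3(\chi)\mathsf v$ for some $a_3(\chi)$.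
\end{proposition}

Geometric weights $\chi^d$, rather than indicators of degrees, are used because the degree of a vertex becomes a sum of independent contributions under substitution, and $\chi^d$ turns sums into products.

\subsection{The tree of non-series networks}

We define a labeled Galton--Watson tree whose nodes stand for non-series networks. Let the numbers $\ell_S$ and $\ell_H$ of S- and H-items be Poisson with means $D_S$ and $D_H$, let the edge be present with probability $y/(1+y)$, and choose the items as follows, everything being independent. An S-item is an integer $j\ge2$, with probability $r^{j-1}D_0^j/D_S$. An H-item is a rooted 3-connected map $K$, with probability $\frac12r^{\mathsf v-2}D^{\mathsf e-1}/D_H$, together with chain lengths $j_f\ge1$ for its non-root edges $f$, which given $K$ are i.i.d.\ with $\mathbb P(j_f=j)=r^{j-1}D_0^j/D$. The label $\lambda$ is this list of items, conditioned to be \emph{valid}: nonempty and not a single S-item.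

Each node has two poles; those of the root are $0$ and $\infty$. Its items are placed between its poles. An S-item creates a chain of $j$ children and $j-1$ \emph{chain vertices}, the poles of a child being consecutive vertices of the chain. An H-item creates the $\mathsf v-2$ \emph{core vertices} of $K$ off the root edge, and each non-root edge $f$ becomes a chain of $j_f$ children with $j_f-1$ chain vertices; the edges of each $K$ are ordered and oriented by a rule fixed once and for all. Let $c(\lambda)$ be the number of children, $s(\lambda)$ the number of vertices created, and $\ell(\lambda)\ge1$ the number of items. The probability of validity is $((1+y)e^{D_S+D_H}-1-D_S)\,e^{-D_S-D_H}/(1+y)=D_0e^{-D_S-D_H}/(1+y)$. Multiplying out, a label has probability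
\[
\frac1{D_0}\,y^{\mathbf 1[\mathrm{edge}]}\,\frac1{\ell_S!\,\ell_H!}\,2^{-\ell_H}\,r^{s(\lambda)}D_0^{c(\lambda)} .
\]
A finite tree with $\nu$ nodes builds a non-series network; label its $k_{\rm int}=\sum_{i\le\nu}s(\lambda_i)$ internal vertices uniformly at random. By (F5) and (F1), a given non-series network with $k$ internal vertices and $m$ edges arises from $\prod_i\ell_{S,i}!\,\ell_{H,i}!\,2^{\ell_{H,i}}$ pairs (tree, labeling): we order the S- and H-items, which are told apart by the labels of their internal vertices, and choose one of two embeddings for each core. So the network has probability $\frac1{k!}D_0^{-\nu}D_0^{\nu-1}r^ky^m=\mathrm{mass}(N)/D_0$. These numbers add up to $1$. The tree is almost surely finite, and it builds a random non-series network $N$ with law $\mathrm{mass}/D_0$, the \emph{Boltzmann law}.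

\subsection{Functionals of a label}

For $\chi\in(0,1)$ put
\[
h_\chi(\lambda)=\sum_{u\ \text{core vertex of }\lambda}\chi^{\deg_K u}+\chi^2\cdot\#\{\text{chain vertices of }\lambda\},\qquad\varphi(\lambda)=\log\ell!+\ell_H\log2 .
\]

\begin{lemma}\label{lem:labels}
Under the law of the tree, $\sum_{i\le\nu}h_\chi(\lambda_i)$ and $\sum_{i\le\nu}\varphi(\lambda_i)$ are $\simeq$ constant multiples of $k_{\rm int}$, and so is $\nu$.
\end{lemma}

\begin{proof}
Consider an H-item, with $\mathsf v,\mathsf e$ referring to $K$; put $c_H=\sum_fj_f$ and $\hat\jmath=\mathbb Ej_f\ge1$. Since $rD_0<1$, $j_f$ is light, and Lemma~\ref{lem:drift} gives $\mathbb E[e^{\theta(\pm(j_f-\hat\jmath)-\varepsilon)}]\le1$ for small $\theta$. Multiplying over the $\mathsf e-1$ edges, $\mathbb E[e^{\theta(|c_H-\hat\jmath(\mathsf e-1)|-\varepsilon\mathsf e)}\,|\,K]\le2$, so $c_H\simeq\hat\jmath\,\mathsf e$. The law of $K$ is proportional to $r^{\mathsf v}D^{\mathsf e}$. By Proposition~\ref{prop:three} and (L2), (L3), $\mathsf e\simeq\hat\jmath^{-1}c_H$, $\mathsf v\simeq(\hat\jmath b_3)^{-1}c_H$, and $\Gamma_\chi(K)\simeq\mathrm{const}\cdot c_H$. The item contributes $\mathsf v-2+c_H-(\mathsf e-1)$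 to $s$, which by (L1) is $\simeq a_sc_H$ with $a_s=\frac1{\hat\jmath b_3}+1-\frac1{\hat\jmath}\ge0$. Its contribution to $h_\chi$ differs by at most $2$ from $\Gamma_\chi(K)+\chi^2(c_H-\mathsf e+1)$, so it is $\simeq a_hc_H$ for some $a_h$. An S-item contributes $j$ to $c$, $j-1$ to $s$ and $\chi^2(j-1)$ to $h_\chi$; as $j$ is light, (L6) allows the same slopes $a_s,a_h$. The edge contributes nothing. Lemma~\ref{lem:compound} and (L5), for the conditioning on validity, give $s\simeq a_sc$ and $h_\chi\simeq a_hc$ under the law of a label.

Before conditioning, $k=\ell_S+\ell_H$ is Poisson with mean $\Lambda'=D_S+D_H$, $\ell\le k+1$, and $\sum_k\frac{\Lambda'^k}{k!}((k+1)!\,2^k)^\theta<\infty$ for $\theta<1$ by the ratio test. So $\varphi$ is light and $\varphi\simeq0\cdot c$. By Lemma~\ref{lem:gw} the three sums $\sum h_\chi(\lambda_i)$, $\sum\varphi(\lambda_i)$, $k_{\rm int}$ are $\simeq$ multiples of $\nu$, the last with slope $\mathbb Es+a_s(1-\mathbb Ec)\ge\mathbb Es>0$. Apply (L3) and (L2).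
\end{proof}

\subsection{Degrees}

The degree of an internal vertex $u$ of $N$ is not a function of the label that creates $u$: it is settled by the descendants that have $u$ as a pole. We follow its conditional expectation along the exploration.

\begin{lemma}\label{lem:netdeg}
For $\kappa\in(0,1)$, $X_\kappa=\sum_{u\ \mathrm{internal}}\kappa^{\deg_Nu}$ is $\simeq$ a constant multiple of $k_{\rm int}$.
\end{lemma}

\begin{proof}
Let $\chi=\mathbb E\,\kappa^{\deg_N0}\in(0,1)$. Exchanging the poles is a mass-preserving bijection of non-series networks, so also $\chi=\mathbb E\,\kappa^{\deg_N\infty}$. After the labels $\lambda_1,\dots,\lambda_i$, $i\le\nu$, have been revealed, the nodes created but not yet visited are the roots of independent copies of the tree, and each builds a Boltzmann network that meets the existing vertices only in its two distinct poles. So for an internal vertex $u$ created by one of $\lambda_1,\dots,\lambda_i$,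
\[
Z_i(u):=\mathbb E[\kappa^{\deg_Nu}\,|\,\mathcal F_i]=\kappa^{\#\{\text{revealed edges at }u\}}\ \chi^{\#\{\text{unvisited nodes with pole }u\}} .
\]
When $u$ is created, $Z_i(u)=\chi^{\deg_Ku}$ for a core vertex, because each edge of $K$ at $u$ becomes a chain of which exactly one node has $u$ as a pole, and $Z_i(u)=\chi^2$ for a chain vertex. These initial values add up to $h_\chi(\lambda_i)$. At time $\nu$, $Z_\nu(u)=\kappa^{\deg_Nu}$. Let $Y_i$ be the sum of $Z_i(u)-Z_{i-1}(u)$ over the internal vertices created before time $i$. Only the poles of the $i$-th node contribute, so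
\[
X_\kappa=\sum_{i\le\nu}h_\chi(\lambda_i)+\sum_{i\le\nu}Y_i,\qquad|Y_i|\le2,\qquad\mathbb E[Y_i\,|\,\mathcal F_{i-1}]=0 .
\]
Hoeffding's lemma (a centered variable with values in an interval of length $4$ satisfies $\mathbb Ee^{\theta Y}\le e^{2\theta^2}$) gives \eqref{eq:martcond} for $\theta\le\varepsilon/2$. So $\sum Y_i\simeq0\cdot\nu$ by Lemma~\ref{lem:mart}, and Lemma~\ref{lem:labels} with (L1), (L2) concludes.
\end{proof}

\subsection{Embeddings of a block}

A 2-connected graph $B$ with at least $3$ vertices has a unique \emph{SPQR tree}. Its nodes carry skeletons: cycles of length at least $3$ (S-nodes), \emph{bonds} made of two vertices and at least $3$ parallel edges (P-nodes), and simple 3-connected graphs (R-nodes). Each edge of the tree pairs a \emph{virtual} edge of one skeleton with a virtual edge of the other; $B$ is recovered by gluing the skeletons along paired edges and deleting these; no two S-nodes and no two P-nodes are adjacent. The degree of a P-node is the number of edges of its bond.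
\begin{itemize}
\item[(F6)] (MacLane 1937; Di Battista and Tamassia 1996.) For a 2-connected planar graph $B$ with at least $3$ vertices, $\mathcal E(B)=2^{\#R}\prod_P(\deg P-1)!$, where $\#R$ is the number of R-nodes and the product runs over the P-nodes of the SPQR tree.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:blocks}, given Proposition~\ref{prop:three}]
Work first on the event that $N$ contains the edge $0\infty$ and has $k=k_{\rm int}+2\ge3$ vertices; by (L5) all relations above hold there. We read off the SPQR tree of the 2-connected graph $N$. Chains of length $j\ge2$, closed by an edge between their ends, are the S-nodes; they are never adjacent, since the members of a chain are non-series. The H-items are the R-nodes. A non-root node of the Galton--Watson tree with $\ell\ge2$ items gives a bond with one edge per item and one virtual edge toward the parent, hence a P-node of degree $\ell+1$ and a factor $\ell!$; with $\ell=1$ it gives no P-node, and $1!=1$. The root has $\ell_1\ge2$ items, one of them the edge $0\infty$. It gives a P-node of degree $\ell_1$ if $\ell_1\ge3$ and none if $\ell_1=2$, in which case the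 edge $0\infty$ belongs to the skeleton of the other item; the factor is $(\ell_1-1)!$ in both cases. Between two P-nodes there is always an S- or R-node. By (F6),
\[
\log\mathcal E(N)=\sum_{i\le\nu}\varphi(\lambda_i)-\log\ell_1 .
\]
Since $\log\ell_1$ is light, Lemma~\ref{lem:labels} gives $\log\mathcal E(N)\simeq a(k-1)$ for some $a$. Likewise $\Gamma_\kappa(N)$ differs from $X_\kappa$ by at most $2$, so $\Gamma_\kappa(N)\simeq a'(\kappa)(k-1)$ by Lemma~\ref{lem:netdeg}. The functions $\log\mathcal E$, $\Gamma_\kappa$ and $k$ are isomorphism invariants, so \eqref{eq:transfer}, applied to $f=e^{\theta(|\cdot|-\varepsilon(k-1))}$, transfers both relations to $\mathfrak b$ restricted to $k\ge3$. The single rooted block $K_2$ does not affect them. This proves (i), and (ii) for $\phi(d)=\kappa^d$, since omitting the root changes the sum by at most $1$.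

By (L1), (ii) holds for the linear span $\mathcal S$ of the sequences $(\kappa^d)_{d\ge1}$, $0<\kappa<1$. This span is dense in $c_0$, the space of null sequences with the supremum norm: by the Hahn--Banach theorem it suffices to see that an $\ell^1$-sequence $(x_d)$ with $\sum_dx_d\kappa^d=0$ for all $\kappa\in(0,1)$ vanishes, which is the uniqueness of power series coefficients. If $\phi\in c_0$, $\phi_\delta\in\mathcal S$ and $\sup|\phi-\phi_\delta|\le\delta$, the corresponding sums differ by at most $\delta\,c(B)$, and (L4) applies.
\end{proof}

\section{Generating functions of planar maps up to the singularity}\label{sec:gf}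

It remains to prove Proposition~\ref{prop:three}. We shall build general maps from a 3-connected map $K$ by independent substitutions, with weights $x$ per vertex and $z$ per edge chosen so that the law induced on $K$ is proportional to $x^{\mathsf v}w^{\mathsf e}$. This section finds $(x,z)$, shows that the substituted pieces have finite mean size, and shows that all $r$ with $\tau(r,w)<\infty$ are covered.

\subsection{Three facts on maps}

A map with at least one edge is \emph{non-separable} if its edge set cannot be split into two nonempty parts that share only one vertex. The two maps with one edge, the \emph{link} (two vertices) and the \emph{loop} (one vertex), are non-separable; non-separable maps with at least two edges have no loop and stay connected when an edge is deleted. A \emph{map network} is what remains of a rooted non-separable planar map with at least two edges after deleting the root edge; the ends of that edge are the \emph{poles}, and the other vertices are \emph{internal}.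
\begin{itemize}
\item[(F7)] (Arqu\`es; see \cite{BCR}.) The series $\Phi(\alpha,\beta)=\sum\alpha^{\mathsf v}\beta^{\mathsf f}$ over rooted planar maps, the vertex map included, equals $pq(1-2p-2q)$, where $p,q$ are the power series in $\alpha,\beta$ with $\alpha=p(1-p-2q)$ and $\beta=q(1-2p-q)$.
\item[(F8)] (Tutte.) A rooted map with at least one edge is, uniquely, a rooted non-separable map (link and loop included) with a rooted map inserted in the corner following each dart.
\item[(F9)] (Trakhtenbrot, Tutte, Walsh.) A map network is, in exactly one way, a single edge; or a series composition of a non-series network followed by a network; or a parallel composition of a non-parallel network followed by a network; or a rooted 3-connected map with the root edge deleted and every other edge replaced by a network. All these compositions are networks.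
\end{itemize}
Let $M(x,z)=\sum x^{\mathsf v-1}z^{\mathsf e}$ over rooted maps; by Euler's formula $\Phi(xz,z)=xz^2M(x,z)$. Let $\mathcal N(x,z_2)$ count map networks with weight $x$ per internal vertex and $z_2$ per edge, and let $\mathcal N_S,\mathcal N_P$ be the parts counting series and parallel compositions. In (F8) each edge of the non-separable map has two darts, so it receives the weight $zM^2$; the loop, the link and the larger non-separable maps contribute $z_2$, $xz_2$ and $xz_2\mathcal N(x,z_2)$ at $z_2=zM^2$. With (F9) we obtain the formal identities
\begin{gather}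
xzM^2\,\mathcal N(x,zM^2)=M-1-(1+x)zM^2,\label{eq:compose}\\
\mathcal N=z_2+\mathcal N_S+\mathcal N_P+\tau(x,\mathcal N),\qquad\mathcal N_S=(\mathcal N-\mathcal N_S)\,x\,\mathcal N,\qquad\mathcal N_P=(\mathcal N-\mathcal N_P)\,\mathcal N.\label{eq:mapnet}
\end{gather}

To pass from formal series to numbers we use the following principle twice. Consider a system $Y=T(Y)$ in which $T$ is a vector of power series in $Y$ and in some variables, with nonnegative coefficients, each term containing at least one of the variables as a factor. The formal iterates $T^n(0)$ increase coefficientwise, and their coefficients of total degree at most $n$ agree with those of the unique formal solution. Give the variables nonnegative values. For series with nonnegative coefficients, evaluation in $[0,\infty]$ commutes with $T$, so by monotone convergence the sum of the formal solution is the limit of the numerical iterates $T^n(0)$. This limit is a solution, and it is bounded by every nonnegative solution, since $T$ is monotone. In short: \emph{the formal solution sums to the minimal nonnegative solution.}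

\subsection{A parametrization adapted to $w$}

Fix $w>0$. We look for the curve of points $(x,z)$ with $\mathcal N(x,zM^2)=w$. In the coordinates $\xi=p/(1-p-2q)$, $\eta=q/(1-2p-q)$ all terms of \eqref{eq:compose} become polynomial, and in the coordinates $U=\xi/(1-\xi-\eta)$, $V=\eta/(1-\xi-\eta)$ the curve turns out to be $V=w(1+U)^2$. We therefore define, for $U>0$,
\[
V=w(1+U)^2,\quad\sigma=1+U+V,\quad\xi=\frac U\sigma,\quad\eta=\frac V\sigma,\quad\gamma=1+\xi+\eta-3\xi\eta,\quad p=\frac{\xi(1-\eta)}\gamma,\quad q=\frac{\eta(1-\xi)}\gamma,
\]
and $\alpha=p(1-p-2q)$, $\beta=q(1-2p-q)$, $x=\alpha/\beta$, $z=\beta$. Since $\xi+\eta<1$, we have $\xi\eta\le\frac14$ and $\gamma>0$. From $\gamma-\xi(1-\eta)-2\eta(1-\xi)=1-\eta$, the symmetric identity, and $\gamma-2\xi(1-\eta)-2\eta(1-\xi)=1-\xi-\eta+\xi\eta$ we get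
\begin{equation}\label{eq:param}
1-p-2q=\frac{1-\eta}\gamma,\qquad1-2p-q=\frac{1-\xi}\gamma,\qquad1-2p-2q=\frac{(1-\xi)(1-\eta)}\gamma .
\end{equation}
Hence $\alpha=\xi(1-\eta)^2/\gamma^2$ and $\beta=\eta(1-\xi)^2/\gamma^2$. With $1-\xi=(1+V)/\sigma$ and $1-\eta=(1+U)/\sigma$ this gives $x=\frac{U(1+U)^2}{V(1+V)^2}=\frac U{w(1+V)^2}$. Put $\omega=(1+U)(1+V)-4UV=\sigma-3UV$. Since $dV/dU=2V/(1+U)$,
\begin{equation}\label{eq:dx}
\frac{d\log x}{dU}=\frac1U-\frac{4V}{(1+U)(1+V)}=\frac\omega{U(1+U)(1+V)} .
\end{equation}
The function $(1+\frac1U)(1+\frac1V)$ decreases strictly from $\infty$ to $1$; let $U_0$ be the point where it equals $4$. Then $\omega>0$ on $(0,U_0)$ and $\omega=0$ at $U_0$, so $x$ increases strictly on $(0,U_0]$ from $0$ to $x_0(w):=x(U_0)$. Note that $(1-\xi)(1-\eta)-4\xi\eta=\omega/\sigma^2$.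

\begin{lemma}\label{lem:values}
Let $0<U\le U_0$ and let $(x,z)$ be as above. Then $M(x,z)$ and $\partial_zM(x,z)$ converge, and
\begin{equation}\label{eq:values}
M=\gamma,\qquad zM^2=\eta(1-\xi)^2=:Q,\qquad xzM^2=\xi(1-\eta)^2 .
\end{equation}
Moreover $\mathcal N(x,zM^2)=w$, the derivative $\partial_z[\mathcal N(x,zM(x,z)^2)]$ converges, and
\begin{equation}\label{eq:tau}
\tau(x,w)=w\Big(\frac1{1+xw}+\frac1{1+w}-1\Big)-Q,\qquad Q=\frac{V(1+V)^2}{\sigma^3}.
\end{equation}
\end{lemma}

\begin{proof}
The series in (F7) solve the positive system $p=\alpha/(1-p-2q)$, $q=\beta/(1-2p-q)$, with geometric series on the right. At our numerical $(\alpha,\beta)$ they sum to the minimal solution $(\tilde p,\tilde q)\le(p,q)$. Suppose that $h=(p-\tilde p,q-\tilde q)^{\mathsf T}\ne0$. Then $p+2q>\tilde p+2\tilde q$, and the strict convexity of $u\mapsto\alpha/(1-u)$, whose derivative at $p+2q$ is $p/(1-p-2q)=\xi$, gives $h_1<\xi(h_1+2h_2)$. In the same way $h_2<\eta(2h_1+h_2)$. So $h<Jh$ componentwise, with $J=\begin{pmatrix}\xi&2\xi\\2\eta&\eta\end{pmatrix}$. The eigenvalues $\lambda_1\ge\lambda_2$ of this positive matrix are real, $\lambda_2\le(\xi+\eta)/2<1$,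 and $(1-\lambda_1)(1-\lambda_2)=\det(I-J)=\omega/\sigma^2\ge0$. Hence $\lambda_1\le1$; this is where $U\le U_0$ is used. For a positive left eigenvector $\pi$ we get $\pi h<\lambda_1\pi h\le\pi h$, a contradiction. So the series of (F7) sum to $p$ and $q$.

It follows that $\Phi$ converges at $(\alpha,\beta)=(xz,z)$ with value $pq(1-2p-2q)$, and $M=\Phi/(\alpha\beta)=\frac{1-2p-2q}{(1-p-2q)(1-2p-q)}=\gamma$ by \eqref{eq:param}. The other values in \eqref{eq:values} are $\beta\gamma^2$ and $\alpha\gamma^2$. For the derivative, put $c=1-2p-2q$ and compute formally: $d\alpha=c\,dp-2p\,dq$, $d\beta=c\,dq-2q\,dp$, and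
\[
d\Phi=c(q\,dp+p\,dq)-2pq(dp+dq)=q\,d\alpha+p\,d\beta .
\]
So $\partial_\alpha\Phi=q$ and $\partial_\beta\Phi=p$ as formal series. They converge at our point, hence $\sum(\mathsf v+\mathsf f)\alpha^{\mathsf v}\beta^{\mathsf f}<\infty$, and since $\mathsf v+\mathsf f=\mathsf e+2$, $\partial_zM<\infty$.

The right side of \eqref{eq:compose} converges and the left side is a composition of series with nonnegative coefficients, so $\mathcal N(x,zM^2)$ converges. The right side equals
\[
\xi+\eta-3\xi\eta-\eta(1-2\xi+\xi^2)-\xi(1-2\eta+\eta^2)=\xi\eta(1-\xi-\eta),
\]
so $\mathcal N(x,zM^2)=\eta(1-\xi-\eta)/(1-\eta)^2=V/(1+U)^2=w$. In \eqref{eq:mapnet} all terms are then finite, $\mathcal N_S=\frac{xw^2}{1+xw}=w-\frac w{1+xw}$ and $\mathcal N_P=\frac{w^2}{1+w}=w-\frac w{1+w}$, and $\tau(x,w)=w-Q-\mathcal N_S-\mathcal N_P$ is \eqref{eq:tau}. Finally, differentiating \eqref{eq:compose} in $z$ and dropping nonnegative terms gives $xzM^2\,\partial_z[\mathcal N(x,zM^2)]\le\partial_zM$ coefficientwise.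
\end{proof}

\begin{lemma}\label{lem:radius}
If $\tau(r,w)<\infty$, then $r\le x_0(w)$. Moreover $\tau(x_0(w),w)<\infty$.
\end{lemma}

\begin{proof}
The second claim is \eqref{eq:tau} at $U=U_0$. For the first we show that $\tau(\cdot,w)$ is not analytic at $x_0$. Since $d\sigma/dU=(1+U+2V)/(1+U)$,
\[
\frac{d\log Q}{dU}=\frac2{1+U}+\frac{4V}{(1+U)(1+V)}-\frac{3(1+U+2V)}{(1+U)\sigma}=\frac{(2+6V)\sigma-3(1+U+2V)(1+V)}{(1+U)(1+V)\sigma},
\]
and the numerator is $(2+2U+8V+6UV+6V^2)-(3+3U+9V+3UV+6V^2)=-\omega$. Dividing by \eqref{eq:dx}, for $U<U_0$ we get $x\,\partial_xQ=-Q_1$ with $Q_1=QU/\sigma$. At $U_0$, where $\omega=0$ and $\sigma=3UV$,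
\[
\frac{d\log Q_1}{dU}=0+\frac1U-\frac{1+U+2V}{(1+U)\sigma}=\frac{(1+U)(1+V)-2UV}{U(1+U)\sigma}=\frac{\sigma-UV}{U(1+U)\sigma}=\frac{2UV}{U(1+U)\sigma}>0,
\]
while $dU/dx\to\infty$ as $x\uparrow x_0$ by \eqref{eq:dx}. So $\partial_xQ_1\to\infty$. By \eqref{eq:tau}, $x\,\partial_x\tau-Q_1$ is a rational function of $x$ without pole on $[0,\infty)$; hence $\partial_x(x\,\partial_x\tau)$ is unbounded as $x\uparrow x_0$. If $\tau(r,w)<\infty$ for some $r>x_0$, the power series $\tau(\cdot,w)$ would be analytic at $x_0$, which is impossible.
\end{proof}

\section{Degrees in general planar maps}\label{sec:maps}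

Let $(x,z)$ be as in Lemma~\ref{lem:values} and let $\mathfrak m$ be the finite measure $x^{\mathsf v}z^{\mathsf e}$ on rooted planar maps with at least one edge.

\begin{proposition}\label{prop:maps}
Under $\mathfrak m$, $\mathsf e\simeq b_0\mathsf v$ for some $b_0>0$, and for each $\kappa\in(0,1)$, $\Gamma_\kappa\simeq a_0(\kappa)\mathsf v$ for some $a_0(\kappa)$.
\end{proposition}

General maps are accessible because their generating function by all face degrees at once solves a positive system, that is, counts trees. For a Laurent polynomial $P$ in $X$, $[X^j]P$ is the coefficient of $X^j$.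
\begin{itemize}
\item[(F10)] (Bouttier, Di Francesco and Guitter \cite{BDG}; also \cite{BG}.) Consider rooted planar maps with root face of degree $2$ and a marked vertex, with weight $t$ per unmarked vertex and $g_k$ per non-root face of degree $k$. Their generating function is $[X^0]P(X)^2=2R+S^2$, where $P(X)=X+S+R/X$ and $R,S$ are the formal power series in $t,g_1,g_2,\dots$ with
\[
R=t+\sum_{k\ge1}g_k[X^{-1}]P^{k-1},\qquad S=\sum_{k\ge1}g_k[X^0]P^{k-1}.
\]
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:maps}]
\emph{Reduction to face degrees.} Given a rooted map $\mathcal M$ with an edge, take its dual, whose faces correspond to the vertices of $\mathcal M$ with the same degrees, and split the root edge into two parallel edges enclosing a new face of degree $2$, the root face. This is injective, since closing the root face undoes it, and the non-root faces are those of the dual. If $n_k$ is the number of non-root faces of degree $k$, then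
\[
\mathsf v(\mathcal M)=\sum_kn_k,\qquad2\mathsf e(\mathcal M)=\sum_kkn_k,\qquad\Gamma_\kappa(\mathcal M)=\sum_k\kappa^kn_k,\qquad x^{\mathsf v}z^{\mathsf e}=\prod_kg_k^{n_k},
\]
with $g_k=x\zeta^k$, $\zeta=\sqrt z$. Each map has at least one vertex to mark. So the image of $\mathfrak m$ under $\mathcal M\mapsto(n_k)$ is bounded by the image of the measure of (F10) with $t=1$ and these $g_k$, and by (L5) it suffices to treat the latter, once we know that it is finite.

\emph{The system has a finite solution.} Let $R>0$, $S\ge0$ with $\zeta(S+2\sqrt R)<1$, and put $\Delta=(1-\zeta S)^2-4\zeta^2R>0$ and $X_\pm=(1-\zeta S\pm\sqrt\Delta)/(2\zeta)$. On the circle $|X|=\sqrt R$, which lies between $X_-$ and $X_+$ because $X_-X_+=R$, we have $|\zeta P|<1$ and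
\[
\sum_{k\ge1}(\zeta P)^{k-1}=\frac1{1-\zeta P(X)}=\frac X{\zeta(X_+-X)(X-X_-)}=\frac1{\sqrt\Delta}\Big(\sum_{j\ge0}\Big(\frac{X_-}X\Big)^j+\sum_{j\ge1}\Big(\frac X{X_+}\Big)^j\Big).
\]
So the system reads $S=x\zeta/\sqrt\Delta$, $R=1+SX_-$. It is solved by $\zeta S=p$, $\zeta^2R=q(1-p-q)$. Indeed $\Delta=(1-p)^2-4q(1-p)+4q^2=(1-p-2q)^2$, and $1-p-2q>0$ by \eqref{eq:param}; so $\sqrt\Delta=1-p-2q$, and $\Delta>0$ with $p<1$ means $\zeta(S+2\sqrt R)<1$. The first equation, multiplied by $\zeta\sqrt\Delta$, is $p(1-p-2q)=xz=\alpha$. In the second, $\zeta X_-=q$, and after multiplication by $\zeta^2$ the right side is $z+pq=q(1-2p-q)+pq=q(1-p-q)$. From now on $(R,S)$ denotes the minimal nonnegative solution, which is the sum of the formal series. It is finite, $R\ge1$, $S\ge g_1>0$, and $\zeta(S+2\sqrt R)<1$.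

\emph{Two-type trees.} The coefficient $[X^j]P^{k-1}$ is a sum over lattice paths of length $k-1$ from $0$ to $j$ with steps $+1,0,-1$ of weights $1,S,R$. Iterating the system, $R$ (resp.\ $S$) is the total weight of the finite trees with root of type $R$ (resp.\ $S$) formed as follows. An $S$-node carries a label $(k,\text{path of length }k-1\text{ from }0\text{ to }0)$ of weight $g_k$. An $R$-node is either a \emph{leaf}, of weight $1$, or carries a label $(k,\text{path of length }k-1\text{ from }0\text{ to }-1)$ of weight $g_k$. Each level step produces an $S$-child and each down step an $R$-child. The weight of a tree is the product of the weights of its nodes. Let an $R$-node (resp.\ $S$-node) choose a label of weight $g$ with $i$ $R$-children and $j$ $S$-children with probability $gR^iS^j/R$ (resp.\ $gR^iS^j/S$). By the system these are probability laws. In the product over the nodes of a finite tree, the factor $R$ or $S$ of each non-root node cancels, so the tree has probability $\mathrm{weight}/R$ (resp.\ $\mathrm{weight}/S$). These add up to $1$: both Galton--Watson trees are almost surely finite. By (F10), the coefficient of $\prod g_k^{n_k}$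 in $2R+S^2$ counts the marked maps with face numbers $(n_k)$, and it also counts the forests, made of one $R$-tree (in two copies) or two $S$-trees, with $n_k$ nodes of label $k$. So under the normalized measure of (F10), $(n_k)$ has the law of the label counts of a random forest, which has one $R$-root with probability $2R/(2R+S^2)$ and two $S$-roots otherwise, and consists of independent Galton--Watson trees.

Since $[X^j]P^{k-1}\le R^{-j/2}P(\sqrt R)^{k-1}=R^{-j/2}(S+2\sqrt R)^{k-1}$, the probability of the label $k$ decays geometrically for both types. So $k$ and the numbers of children, which are at most $k-1$, are light. The mean matrix $\mathbf M$, whose rows are the mean numbers of $R$- and $S$-children of the two types, has positive entries: for an $R$-node the path (level, down) gives one child of each type; for an $S$-node the paths (level) and (up, down) give an $S$-child and an $R$-child. By (F2) the Perron root $\lambda$ of $\mathbf M$ is at most $1$.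

\emph{Concentration.} Explore the forest in depth-first order, with the choice of the roots in $\mathcal F_0$; the type of the $i$-th node is $\mathcal F_{i-1}$-measurable. Let $\nu$ be the number of nodes and $\mathbf n=(n_R,n_S)$ the row vector of the numbers of nodes of each type. Let $b$ be a function of type and label that is light for both types, and $\bar b$ the column vector of its two means. Let $Y_i$ be the value of $b$ at the $i$-th node minus its type mean, $Y_i=0$ for $i>\nu$. Lemma~\ref{lem:drift}, applied to $\pm Y_i-\varepsilon$ for each type, and Lemma~\ref{lem:mart} with $c_i=0$ give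
\begin{equation}\label{eq:types}
\sum_{\text{nodes}}b-\mathbf n\bar b\simeq0\cdot\nu .
\end{equation}
Take for $b$ the number of $R$-children, then of $S$-children. The sums over nodes form the vector $\mathbf n$ minus the vector counting the at most two roots, so $|\mathbf n(I-\mathbf M)|\le\varepsilon\nu+\mathrm{light}$ for every $\varepsilon>0$. We shall apply \eqref{eq:types} to the functions $b$ that vanish on leaves and equal $1$, $k$, $\kappa^k$ on other nodes; their sums are $\mathsf v$, $2\mathsf e$, $\Gamma_\kappa$.

If $\lambda<1$, multiply by a positive right eigenvector $\varpi$: $(1-\lambda)\nu\min\varpi\le\mathbf n(I-\mathbf M)\varpi\le C\varepsilon\nu+\mathrm{light}$, so $\nu$ is light. Then $\mathsf v,\Gamma_\kappa\le\nu$ are light, $2\mathsf e\le C\nu+\mathrm{light}$ is light by \eqref{eq:types}, and (L6) gives the claim with $b_0=1$.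

If $\lambda=1$, let $\pi=(\pi_R,\pi_S)$ be the positive left eigenvector with $\pi_R+\pi_S=1$. The kernel of $h\mapsto h(I-\mathbf M)$ is the line $\mathbb R\pi$, so this map is injective on the line $\{h_R+h_S=0\}$, which contains $\mathbf n-\nu\pi$. Hence $|\mathbf n-\nu\pi|\le C|(\mathbf n-\nu\pi)(I-\mathbf M)|=C|\mathbf n(I-\mathbf M)|\le C\varepsilon\nu+\mathrm{light}$, and \eqref{eq:types} becomes $\sum b\simeq(\pi\bar b)\nu$. Since $S$-nodes are never leaves, the slopes of $\mathsf v$ and $2\mathsf e$ are at least $\pi_S>0$. Now (L3) and (L2) express $\mathsf e$ and $\Gamma_\kappa$ in terms of $\mathsf v$, with $b_0>0$.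
\end{proof}

\section{Deconvolution: degrees in 3-connected maps}\label{sec:deconv}

The idea is the following. Let a map $\mathcal M$ be built from $K$ by independent decorations. By the law of large numbers, with probability at least $\frac12$ the statistics of $\mathcal M$ are close to explicit linear functions of the statistics of $K$. So if the cores with atypical statistics had a mass that is not exponentially small, the same would hold for maps, against Proposition~\ref{prop:maps}. Only a probability $\frac12$ is needed, so first moments of the decorations suffice; these are what Lemma~\ref{lem:values} provides at the singular point.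

\begin{proof}[Proof of Proposition~\ref{prop:three}]
By Lemma~\ref{lem:radius}, $r^{\mathsf v}w^{\mathsf e}\le x_0^{\mathsf v}w^{\mathsf e}$ and the latter measure is finite, so by (L5) we may assume $r=x:=x_0(w)$. Take $U=U_0$, the corresponding $z$, and $M=M(x,z)$, $Q=zM^2$.

\emph{The construction.} Let $K$ be a rooted 3-connected map, with edges oriented by a rule depending only on $K$. Replace each non-root edge by an independent map network with law proportional to $x^{\#\mathrm{internal}}Q^{\mathsf e}$, of total mass $\mathcal N(x,Q)=w$. In the resulting non-separable map insert, in the corner following each dart, including the two darts of the root edge, an independent rooted map with law $x^{\mathsf v-1}z^{\mathsf e}/M$. Root the result $\mathcal M$ at the root dart of $K$, and let $\mathbb P_K$ be the law of this construction. By (F8) and (F9), $\mathcal M$ determines $K$, the networks and the inserted maps. Summing the weight $x^{\mathsf v(\mathcal M)}z^{\mathsf e(\mathcal M)}$ first over the inserted maps and then over the networks shows that the maps built from $K$ have $\mathfrak m$-mass $x^{\mathsf v(K)}Q\,w^{\mathsf e(K)-1}$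 and that $\mathfrak m$, normalized on this set, is $\mathbb P_K$. Thus, if $X\simeq a\,\mathsf v$ under $\mathfrak m$, then for each $\varepsilon>0$ there is $\theta>0$ with
\begin{equation}\label{eq:deconv}
\sum_Kx^{\mathsf v(K)}w^{\mathsf e(K)}\ \mathbb E_K\big[e^{\theta(|X(\mathcal M)-a\mathsf v(\mathcal M)|-\varepsilon\mathsf v(\mathcal M))}\big]<\infty .
\end{equation}

\emph{The pieces.} Fix $\kappa\in(0,1)$. Each non-root edge $j$ of $K$ yields a \emph{decorated network}: the network together with the maps inserted after its darts. These are i.i.d., with a law that does not depend on $K$. Let $\hat e_j$ be the number of edges, $\hat v_j$ the number of vertices other than the poles, and $I_j\le\hat v_j$ the sum of $\kappa^{\deg}$ over these vertices, whose degrees in $\mathcal M$ are determined by the decorated network. Decorated networks are counted by the series $\mathcal N(x,zM(x,z)^2)$, so $\bar e:=\mathbb E\hat e_j=\frac zw\partial_z[\mathcal N(x,zM^2)]<\infty$ by Lemma~\ref{lem:values}. A decorated network is connected and has $\hat v_j+2$ vertices, so $\hat v_j<\hat e_j$, and $\bar v=\mathbb E\hat v_j$ and $\bar I=\mathbb EI_j$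 are finite. The two maps inserted after the darts of the root edge have $\hat e_0$ edges and $\hat v_0\le\hat e_0$ non-root vertices in total, contributing $I_0\le\hat v_0$ to $\Gamma_\kappa$; the variable $\hat e_0$ is finite and its law does not depend on $K$. With $D(u)$ the degree in $\mathcal M$ of a vertex $u$ of $K$,
\[
\mathsf v(\mathcal M)=\mathsf v(K)+\hat v_0+\sum_j\hat v_j,\qquad\mathsf e(\mathcal M)=1+\hat e_0+\sum_j\hat e_j,\qquad\Gamma_\kappa(\mathcal M)=\sum_{u\in K}\kappa^{D(u)}+I_0+\sum_jI_j .
\]

The degree $D(u)$ is a sum over the darts of $K$ at $u$ of contributions $Y\ge1$: the degree of the pole in the decorated network, or, for the root edge, one plus the root degree of the inserted map. Since $K$ has no loop, the darts at $u$ belong to different edges, so the contributions are independent. For a non-root edge, $Y$ has the same law at both poles: reversing the root dart of the non-separable map that defines the network is a weight-preserving bijection exchanging the poles, and given the number of darts of the network at a pole, $Y$ is obtained by adding independent root degrees. Put $\chi=\chi(\kappa)=\mathbb E\kappa^Y$.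 Then $\mathbb E_K\kappa^{D(u)}=\chi^{\deg_Ku}$ unless $u$ is an end of the root edge, so $|\mathbb E_K\sum_u\kappa^{D(u)}-\Gamma_\chi(K)|\le2$. The variables $\kappa^{D(u)}$ lie in $[0,1]$ and are independent for distinct non-adjacent vertices, so the variance of their sum is at most $\mathsf v(K)+2\mathsf e(K)\le3\mathsf e(K)$.

\emph{A likely event.} Let $\varepsilon'\in(0,1)$. By the weak law of large numbers for the three sums over $j$, Chebyshev's inequality for $\sum_u\kappa^{D(u)}$, and the finiteness of $\hat e_0$, there is $e_0$, independent of $K$, such that for $\mathsf e(K)\ge e_0$ each of these five quantities deviates from its target by more than $\varepsilon'\mathsf e(K)/4$ with probability at most $\frac1{10}$, the targets being $\bar v\mathsf e(K)$, $\bar e\mathsf e(K)$, $\bar I\mathsf e(K)$, $\Gamma_\chi(K)$, and $0$ for $1+\hat e_0$. So with $\mathbb P_K$-probability at least $\frac12$ the quantities $\mathsf v(\mathcal M)$, $\mathsf e(\mathcal M)$, $\Gamma_\kappa(\mathcal M)$ are within $\varepsilon'\mathsf e(K)$ of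
\[
V_K=\mathsf v(K)+\bar v\,\mathsf e(K),\qquad E_K=\bar e\,\mathsf e(K),\qquad\Gamma_K=\Gamma_\chi(K)+\bar I\,\mathsf e(K),
\]
and then $\mathsf v(\mathcal M)\le(\bar v+2)\mathsf e(K)$, as $\mathsf v(K)\le\mathsf e(K)$. Let $(X,X_K,a)$ be $(\mathsf e,E_K,b_0)$ or $(\Gamma_\kappa,\Gamma_K,a_0(\kappa))$, with the slopes of Proposition~\ref{prop:maps}. On this event
\[
|X-a\mathsf v(\mathcal M)|-\varepsilon\mathsf v(\mathcal M)\ge|X_K-aV_K|-\big((1+|a|)\varepsilon'+(\bar v+2)\varepsilon\big)\mathsf e(K).
\]
The right side depends only on $K$; call it $z_K$. The expectation in \eqref{eq:deconv} is at least $\frac12e^{\theta z_K}$ for all $K$ with $\mathsf e(K)\ge e_0$, that is, for all but finitely many $K$. Since $\mathsf e(K)\le3\mathsf v(K)$ and $\varepsilon,\varepsilon'$ are arbitrary, $X_K-aV_K\simeq0\cdot\mathsf v(K)$ under $x^{\mathsf v(K)}w^{\mathsf e(K)}$.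

\emph{Solving for the statistics of $K$.} For $X=\mathsf e$ this reads $(\bar e-b_0\bar v)\mathsf e(K)-b_0\mathsf v(K)\simeq0\cdot\mathsf v(K)$. If $\bar e-b_0\bar v\le0$, then $b_0\mathsf v(K)\le\varepsilon\mathsf v(K)+\mathrm{light}$ for all $\varepsilon$, so $\mathsf v(K)$ is light, and since $\mathsf e\le3\mathsf v$ and $\Gamma_\chi\le\mathsf v$, (L6) gives the whole proposition with any $b_3>0$. Otherwise $\mathsf e\simeq b_3\mathsf v$ with $b_3=b_0/(\bar e-b_0\bar v)>0$. For $X=\Gamma_\kappa$ we get $\Gamma_\chi(K)+(\bar I-a_0\bar v)\mathsf e(K)-a_0\mathsf v(K)\simeq0\cdot\mathsf v(K)$, hence $\Gamma_\chi\simeq(a_0-(\bar I-a_0\bar v)b_3)\mathsf v$ for $\chi=\chi(\kappa)$. As $Y$ is a finite random variable with $Y\ge1$, the function $\kappa\mapsto\chi(\kappa)$ is continuous on $[0,1]$ with $\chi(0)=0$ and $\chi(1)=1$, so every $\chi\in(0,1)$ is of this form.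
\end{proof}

This completes the proofs of Propositions~\ref{prop:three}, \ref{prop:blocks} and~\ref{prop:conn}, hence of \eqref{eq:main} and of the conjecture.

\section{Moments, continuity, and the strict inequalities}\label{sec:items}

\subsection{Items (2) and (3)}

A star-like part makes $\mathcal E$ factorially large, so $\frac1n\log\mathcal E_{n,m}$ is not bounded and item (2) needs the exponential moment \eqref{eq:expmoment}. Let $Z_n=|\frac1n\log\mathcal E_{n,m_n}-a_\mu|$ and $\varepsilon>0$. By \eqref{eq:expmoment}, $\mathbb P(Z_n>u)\le e^{-\theta(u-\varepsilon)n+o(n)}$ with $o(n)$ independent of $u$. For $u\ge2\varepsilon$ and $n\ge1$ we have $(u-\varepsilon)n\ge\varepsilon n/2+u/4$, so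
\[
\mathbb EZ_n^p\le(2\varepsilon)^p+e^{-\theta\varepsilon n/2+o(n)}\int_0^\infty pu^{p-1}e^{-\theta u/4}\,du ,
\]
and $\limsup\mathbb EZ_n^p\le(2\varepsilon)^p$. This proves (2).

Item (3) comes from the fact that \eqref{eq:main} holds for every sequence $m_n$. Let $\mu_j\to\mu$ in $(1,3)$. By \eqref{eq:main} for $\mu_j$, choose $n_1<n_2<\cdots$ such that $m^{(j)}=\lfloor\mu_jn_j\rfloor$ lies in $[n_j-1,3n_j-6]$ and $\mathbb P(|\frac1{n_j}\log\mathcal E_{n_j,m^{(j)}}-a_{\mu_j}|>\frac1j)\le\frac1j$. Put $m_{n_j}=m^{(j)}$ and $m_n=\lfloor\mu n\rfloor$ for the other large $n$. Then $m_n/n\to\mu$, so $\frac1{n_j}\log\mathcal E_{n_j,m^{(j)}}\to a_\mu$ in probability, and therefore $a_{\mu_j}\to a_\mu$.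

\subsection{Pendant triples}

For (1) and (4) we look for a local change of the graph that preserves the uniform law, multiplies $\mathcal E$ by a known factor, and can be made independently in linearly many places. The smallest pendant tree that has two shapes has three vertices. Let $n>6$ and let $G$ be a connected planar graph on $\{1,\dots,n\}$. A set $A$ of three vertices is a \emph{pendant triple} if $G[A]$ is connected with exactly two edges and exactly one edge leaves $A$. Let $u\in A$ be the inner end of that edge. Then $(G[A],u)$ is one of the $9$ rooted labeled trees on $A$: $6$ paths rooted at an end and $3$ rooted at the center. A \emph{replacement} substitutes another of these rooted trees on $A$ and joins its root to the same outer end. Let $\Pi$ be the number of pendant triples and $\Xi$ the number of those rooted at the center.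

\begin{lemma}\label{lem:triples}
Replacements preserve the number of edges, connectedness, planarity and the family of pendant triples. The class of graphs obtained from $G$ by replacements has $9^\Pi$ elements. Conditionally on the class of $G_{n,m}$,
\[
\mathcal E(G_{n,m})=\mathcal E_0\,2^{\Xi},\qquad\Xi\sim\mathrm{Bin}(\Pi,\tfrac13),
\]
where $\mathcal E_0\ge1$ and $\Pi$ are determined by the class.
\end{lemma}

\begin{proof}
A pendant triple $A$ is a side of a bridge $f$. Let $A'\ne A$ be another, a side of a bridge $f'$. If $f'=f$, the sides cover all vertices. If $f'$ has both ends outside $A$, then $A$ is connected in $G-f'$, so $A\subset A'$ or $A\cap A'=\emptyset$. If $f'$ has both ends in $A$, the same holds for the complement of $A$, so $A\cup A'$ covers all vertices or $A'\subset A$. Since $|A|=|A'|=3$, $A\ne A'$ and $n>6$, only $A\cap A'=\emptyset$ remains. Also the edge leaving $A$ does not end in $A'$; otherwise it is also the edge leaving $A'$, no edge leaves $A\cup A'$, and $n=6$.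

A replacement at $A$ exchanges one pendant tree for another with the same numbers of vertices and edges, which gives the first three properties, and $A$ remains a pendant triple. It changes only edges inside $A$ and the edge from $A$ to the outer end $o$. If $A'\ne A$ is a pendant triple after the replacement, then $A'$ is disjoint from $A\cup\{o\}$ by the previous paragraph, so the edges meeting $A'$ have not changed and $A'$ was a pendant triple before. The converse is the same statement for the inverse replacement. Since triples are disjoint and outer ends lie outside all triples, the class is in bijection with the choices of one of $9$ rooted trees for each triple; given the class, these choices are independent and uniform.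

In \eqref{eq:formula} the three edges meeting $A$ are bridges, the other blocks are unchanged, and so are $w_o$ and all factors outside $A$. Inside $A$, a vertex with $d$ bridges has factor $(d-1)!$: all three factors are $1$ for an end-rooted path, and $w_u=2!=2$ for a center-rooted one. Take for $\mathcal E_0$ the number of embeddings of a member with $\Xi=0$.
\end{proof}

From now on $m_n=\lfloor\mu n\rfloor$, $\mathcal E=\mathcal E_{n,m_n}$, and $y$ is as in Proposition~\ref{prop:y}.

\begin{lemma}\label{lem:linear}
There is $\delta>0$ such that $\Pi\ge\delta n$ in $G_{n,m_n}$ with probability tending to $1$.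
\end{lemma}

\begin{proof}
Under $\mathbb P_y$, let $H_j$ be the event that each of $\lambda_{4j+1},\lambda_{4j+2},\lambda_{4j+3}$ consists of the single block $K_2$ and $\lambda_{4j+4}$ is empty. These events are independent, of probability $p_0=(rye^{-\Lambda})^3e^{-\Lambda}>0$. If $H_j$ occurs and $4j+4\le\nu$, then in preorder each of $v_{4j+2},v_{4j+3},v_{4j+4}$ is the only child of the preceding vertex and the last one has no child, so they form a pendant triple. Thus on $\{\nu=n\}$, $\Pi$ is at least the number of $H_j$ with $4j+4\le n$ that occur, a $\mathrm{Bin}(\lfloor n/4\rfloor,p_0)$ variable. With $\delta=p_0/8$, Chernoff's bound gives $\mathbb P_y(\nu=n,\ \Pi<\delta n)\le e^{-c'n}$ for some $c'>0$ and large $n$. Divide by the probability in Proposition~\ref{prop:y}.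
\end{proof}

By Lemmas~\ref{lem:triples} and~\ref{lem:linear} and Chebyshev's inequality, $\Xi/\Pi\to\frac13$ in probability.

\subsection{Items (1) and (4)}

With probability tending to $1$, $\log\mathcal E\ge\Xi\log2\ge\frac14\delta n\log2$. Hence $a_\mu\ge\frac\delta4\log2>0$.

For the upper bound we compare, within a class, the typical value $2^{\Pi/3}$ of $2^\Xi$ with its mean $(\frac23+\frac13\cdot2)^\Pi=(\frac43)^\Pi$; the mean is exponentially larger, because $(\frac43)^3=\frac{64}{27}>2$. Let $\varepsilon>0$ be so small that $\frac43\,2^{-1/3-\varepsilon}\ge1$. With probability tending to $1$ we have $\Pi\ge\delta n$, $\log\mathcal E\ge(a_\mu-\varepsilon)n$ and $\Xi\le(\frac13+\varepsilon)\Pi$, and then the class satisfies $\Pi\ge\delta n$ and $\mathcal E_0\ge e^{(a_\mu-\varepsilon)n}2^{-(1/3+\varepsilon)\Pi}$. So for large $n$ the class has these two properties with probability at least $\frac12$. Since $\mathbb E[\mathcal E\,|\,\text{class}]=\mathcal E_0(\frac43)^\Pi$,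
\[
\mathbb E\,\mathcal E\ge\tfrac12\,e^{(a_\mu-\varepsilon)n}\Big(\tfrac43\,2^{-1/3-\varepsilon}\Big)^{\delta n}.
\]
By \eqref{eq:mean}, letting $n\to\infty$ and then $\varepsilon\to0$, we obtain $\log b_\mu\ge a_\mu+\delta\log(\frac43\,2^{-1/3})>a_\mu$. This proves (1).

For (4) let $\varepsilon_0=\frac\delta8\log2$. With probability tending to $1$, $\Pi\ge\delta n$, $\frac\Pi4\le\Xi\le\frac\Pi2$ and $|\log\mathcal E-a_\mu n|\le\varepsilon_0n$. So for large $n$, with probability at least $\frac12$, the class satisfies $\Pi\ge\delta n$ and
\[
(a_\mu-\varepsilon_0)n-\tfrac\Pi2\log2\le\log\mathcal E_0\le(a_\mu+\varepsilon_0)n-\tfrac\Pi4\log2 .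
\]
Given such a class, $\Xi=\Pi$ has probability $3^{-\Pi}\ge3^{-n}$, and then $\log\mathcal E\ge(a_\mu-\varepsilon_0)n+\frac\delta2n\log2=(a_\mu+3\varepsilon_0)n$. Likewise $\Xi=0$ has probability $(2/3)^\Pi\ge3^{-n}$, and then $\log\mathcal E\le(a_\mu+\varepsilon_0)n-\frac\delta4n\log2=(a_\mu-\varepsilon_0)n$. Both events in (4) thus have probability at least $\frac12\,3^{-n}$. The proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Comptage bijectif et profil des cartes simples},
\texttt{http://perso.ens-lyon.fr/gregory.miermont/Fusy.pdf}.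

\bibitem{BCR}
Bender, Canfield and Richmond, J.~Combin. Theory Ser.~A 63 (1993).

\bibitem{BDG}
Bouttier, Di Francesco and Guitter, \emph{Planar maps as labeled mobiles}, Electron. J.~Combin. 11 (2004), R69.

\bibitem{BG}
Bouttier and Guitter, Comm. Math. Phys. 309 (2012).

\end{thebibliography}
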